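# How fast a symmetric Markov chain can discover its states

## 1. A walk on a triangle, and a rotation of a triangle

Take three states, placed at the corners of a triangle, and count how many different ones a chain has seen. Write $C_i$ for the number of distinct values among $X_0,\dots,X_{i-1}$, so that $C_1=1$ always. We compare three chains.

The walk on the triangle moves at each step to one of the two other corners, with probability $\frac12$ each. After two observations it has seen two corners. It fails to have seen the third among $X_0,\dots,X_{i-1}$ exactly when each of the steps $2,\dots,i-1$ went back where it came from, so $P(C_i=2)=2^{-(i-2)}$ and $E C_i=3-2^{-(i-2)}$ for $i\ge2$. The memoryless chain has all transition probabilities equal to $\frac13$; a symmetry argument, given for general $r$ in Section 3, gives $EC_i=3\left(1-(2/3)^i\right)$. The rotation moves deterministically $0\to1\to2\to0$, so $C_1=1$, $C_2=2$, $C_i=3$ for $i\ge3$. Against these, put the function $3(1-e^{-i/3})$.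

| $i$ | 1 | 2 | 3 | 4 |
|---|---|---|---|---|
| walk on the triangle, $EC_i$ | 1 | 2 | 2.5 | 2.75 |
| memoryless chain, $EC_i$ | 1 | 1.667 | 2.111 | 2.407 |
| rotation, $C_i$ | 1 | 2 | 3 | 3 |
| $3(1-e^{-i/3})$ | 0.850 | 1.460 | 1.896 | 2.209 |

All three chains beat the last row. Now let the number of states $r$ grow. For the walk on the complete graph, which moves to each of the other $r-1$ states with probability $\frac1{r-1}$, a state $x\ne X_0$ is missed in each step with probability exactly $1-\frac1{r-1}$ as long as it has not been hit. Hence
$$EC_i=1+(r-1)\Big(1-\big(1-\tfrac1{r-1}\big)^{i-1}\Big),\tag{1}$$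
and when $i/r\to u$ this is $r(1-e^{-u})+o(r)$. The excess in the first row of the table is a small-$r$ effect. The rotation of $r$ states, on the other hand, has $C_r=r$, against $r(1-e^{-1})\approx0.632\,r$. Its advantage persists.

What distinguishes the two? The walk has a symmetric transition matrix and the rotation does not. A deterministic chain with a symmetric matrix is an involution and sees at most two states. So symmetry prevents the crudest way of always seeing something new. But a symmetric chain may still be far from random over moderate stretches of time. The question is whether, for large $r$, some symmetric chain can discover states substantially faster than the curve $r(1-e^{-i/r})$. It is posed in "The Random Walk Construction of Uniform Spanning Trees and Uniform Labelled Trees" (http://www.cs.cmu.edu/afs/cs/academic/class/15859n-f16/RelatedWork/AldousRandomTrees.pdf) in the following form.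

**Conjecture 14.** Let $b(\varepsilon,r)$ be the maximum, over all $r$-state Markov chains with symmetric transition matrices (and over initial states), of
$$P\big(C_i>(1+\varepsilon)\,r\,(1-\exp(-i/r))\text{ for some }i\big).$$
Then $b(\varepsilon,r)\to0$ as $r\to\infty$, for each $\varepsilon>0$.

We shall prove that this is true.

## 2. Reversible chains with comparable weights: definitions and theorems

The argument runs just as well in a slightly larger class.

**Definition (the class of chains).** $P=(p(x,y))$ is a transition matrix on $r$ states, reversible with respect to a strictly positive $\pi$, that is, $\pi(x)p(x,y)=\pi(y)p(y,x)$ for all $x,y$; and $\pi(x)/\pi(y)\le\Lambda$ for all $x,y$, where $\Lambda\ge1$.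

Symmetric $P$ is the case $\pi$ uniform, $\Lambda=1$. For two states with $p(1,2)=a>0$ and $p(2,1)=b>0$, reversibility forces $\pi(1)/\pi(2)=b/a$, so the smallest possible $\Lambda$ is $\max(a/b,b/a)$. The initial law is arbitrary. We assume neither irreducibility nor aperiodicity: the identity matrix, and the flip of two states, are allowed.

We write $p^m(x,y)$ for the entries of $P^m$. Iterating the definition gives $\pi(x)p^m(x,y)=\pi(y)p^m(y,x)$ for all $m\ge0$.

**Definition (counts).** For a nonempty set $S$ of states,
$$C_n(S)=|\{X_0,\dots,X_{n-1}\}\cap S|,\qquad L_n(S)=\#\{t<n:X_t\in S\},\qquad f_S(y)=|S|(1-e^{-y/|S|}).$$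
For $S=$ all states, $C_n(S)=C_n$ and $L_n(S)=n$, and we write $f(n)=r(1-e^{-n/r})$.

For instance, if the path begins $a,b,a,c$ and $S=\{a,d\}$, then $C_4(S)=1$ and $L_4(S)=2$, while $f_S(2)=2(1-e^{-1})\approx1.26$. The function $f_S$ is increasing and, since $f_S'(y)=e^{-y/|S|}\le1$ for $y\ge 0$, it is 1-Lipschitz on $[0,\infty)$.

**Theorem A.** Let $0<\kappa\le\frac12$ and $\log\log r\ge\frac{20}{\kappa}\log\frac{2\Lambda}{\kappa}$. Then for every chain as above, every initial law, every nonempty $S$ and every $n\ge1$,
$$E\big[(C_n(S)-f_S(L_n(S)))^+\big]\le10\,\kappa\max(n,r).$$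

**Theorem B.** Under the same hypothesis on $\kappa,r$,
$$E\Big[\sup_{i\ge1}(C_i-f(i))^+\Big]\le12\sqrt\kappa\,\big(\tfrac12\log\tfrac1\kappa+3\big)^2\,r.$$
Consequently, for fixed $\Lambda$, the supremum over all such chains of $\frac1rE[\sup_i(C_i-f(i))^+]$ is $O((\log\log r)^{-1/3})\to0$.

**Theorem C.** For $0<\varepsilon\le1$,
$$b(\varepsilon,r)\le\frac2{\varepsilon^2}\sup\frac1rE\big[\sup_i(C_i-f(i))^+\big]=O(\varepsilon^{-2}(\log\log r)^{-1/3}),$$
the outer supremum being over symmetric chains and initial states. Since $b$ is nonincreasing in $\varepsilon$, $b(\varepsilon,r)\to0$ for every $\varepsilon>0$, which is Conjecture 14. The same holds with "symmetric" replaced by "reversible with $\max\pi/\min\pi\le\Lambda$", $\Lambda$ fixed.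

**Theorem D.**
(a) For $P(x,y)\equiv1/r$: $C_i/r\to1-e^{-u}$ in probability when $i/r\to u$, so the function $1-e^{-u}$ cannot be lowered.
(b) "Symmetric" cannot be weakened to "doubly stochastic".
(c) In the reversible version, the bound on $\max\pi/\min\pi$ cannot simply be omitted.

## 3. Independent samples, bipartite sampling, and the three sharpness examples

We start with chains that can be computed, and prove Theorem D on the way.

**Proof of Theorem D(a).** Let $P\equiv1/r$ and $X_0$ be fixed. Then $X_1,X_2,\dots$ are independent and uniform. A state $x\ne X_0$ is missed by $X_1,\dots,X_{i-1}$ with probability $(1-\frac1r)^{i-1}$, so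
$$EC_i=r-(r-1)\big(1-\tfrac1r\big)^{i-1}=r\Big(1-\big(1-\tfrac1r\big)^i\Big).$$
Changing one of the independent variables $X_1,\dots,X_{i-1}$ changes $C_i$ by at most 1. Hence the increments of the Doob martingale $E[C_i|X_0,\dots,X_j]$ are at most 1 in absolute value; they are orthogonal, so $\mathrm{Var}\,C_i\le i$. If $i/r\to u$, then $EC_i/r\to1-e^{-u}$ and $\mathrm{Var}(C_i/r)\le i/r^2\to0$, so $C_i/r\to1-e^{-u}$ in probability. If a function $\varphi$ has $\varphi(u)<1-e^{-u}$ for some $u>0$, then for small $\varepsilon$ this chain has $C_i>(1+\varepsilon)r\varphi(u)$, with $i=\lfloor ur\rfloor$, with probability tending to 1. $\blacksquare$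

**Proof of Theorem D(b).** The cyclic shift on $r$ states is doubly stochastic and has $C_r=r$. This is larger than $(1+\varepsilon)r(1-e^{-1})$ whenever $\varepsilon<1/(e-1)$, so the probability in question is 1 for every $r$. $\blacksquare$

**Proof of Theorem D(c).** On $\{1,\dots,r\}$ let $p(x,x+1)=1-\eta$ and $p(x,x-1)=\eta$, with $0<\eta<\frac12$; at the two ends the chain holds when the prescribed move would leave the set. Let $X_0=1$. The chain is reversible with $\pi(x+1)/\pi(x)=(1-\eta)/\eta$, so $\max\pi/\min\pi=((1-\eta)/\eta)^{r-1}$. Let $S_t$ be the sum of the first $t$ attempted moves, independent $\pm1$ variables of mean $1-2\eta$. Until $r$ is hit, the only moves that are not carried out are $-1$'s at the state 1, so $X_t\ge1+S_t$. Since the chain moves to neighbors and starts at 1, $C_n=\max_{t<n}X_t$. By the law of large numbers $1+S_{r-1}\ge(1-3\eta)r$ with probability tending to 1. On this event either $r$ has been hit before time $r$ and $C_r=r$, or $C_r\ge X_{r-1}\ge(1-3\eta)r$. So $C_r\ge(1-3\eta)r$ with probability tending to 1, and this exceeds $(1+\varepsilon)(1-e^{-1})r$ for small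 $\eta,\varepsilon$; for $\eta=\varepsilon=\frac1{10}$ the two sides are $0.7\,r$ and about $0.695\,r$. $\blacksquare$

Two more computations indicate what a proof should use. First, sample independently from a law $\mu$ on $r$ states that is not uniform. The expected number of missed states after $n$ samples is
$$\sum_x(1-\mu(x))^n\ \ge\ r\Big(1-\frac1r\Big)^n,$$
by convexity of $y\mapsto(1-y)^n$ on $[0,1]$. So spreading the sampling evenly is best, and unevenness only slows discovery.

Second, consider the walk on the complete bipartite graph with $m$ states on each side, $r=2m$. The sides alternate and the positions after time 0 are independent and uniform on the current side, so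
$$EC_i=m\Big(1-\big(1-\tfrac1m\big)^{\lceil i/2\rceil}\Big)+m\Big(1-\big(1-\tfrac1m\big)^{\lfloor i/2\rfloor}\Big),$$
and when $i/r\to u$ this is again $r(1-e^{-u})+o(r)$. This chain is periodic and never converges in law, yet it lies on the same curve. What matters is not mixing but conditional independence together with convexity.

## 4. Conditioning on a time grid, and conditional visit probabilities equal to one

The last remark suggests a first approach. Fix a mesh $h$, look at the chain at the times $0,h,2h,\dots$, and condition on what is seen there. By the Markov property the pieces of path between consecutive grid times, the bridges, become independent. Let $\theta_k(x)$ be the conditional probability that the $k$-th bridge visits $x$ (count each time in one window only). Then the conditional probability that $x$ is missed is a product, and the conditional expected number of missed states is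
$$\sum_x\prod_k(1-\theta_k(x))\ \ge\ r\exp\Big(\frac1r\sum_x\sum_k\log(1-\theta_k(x))\Big)$$
by AM–GM. Since a path of $n$ steps makes $n$ visits in all, $\sum_{x,k}\theta_k(x)\le n$. If every $\theta_k(x)$ were at most a small $\beta$, then $\log(1-\theta)\ge-\theta/(1-\beta)$ would give at least $r\exp(-\frac{n}{(1-\beta)r})$ missed states in conditional mean. That is the desired curve. The fluctuations around the conditional mean are of order $h\sqrt{n/h}=\sqrt{nh}$, because each of about $n/h$ independent bridges influences the count by at most $h$. For $n$ of order $r$ this is $o(r)$ as soon as $h=o(r)$.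

The point at which this stops is the assumption that $\theta_k(x)$ is small. If $\theta_k(x)=1$, the logarithm is $-\infty$ and the inequality says nothing. For the cyclic shift all $\theta_k(x)$ are 0 or 1, as must happen. But the same occurs for symmetric chains, in at least two ways.

The first is $P=I$. The chain sits at one state $x$ and $\theta_k(x)=1$ for all $k$. This one is harmless: all these visits together make a single discovery. We should only charge for visits that discover something.

The second is more serious. Take the finite tree of depth $D\ge1$ whose interior vertices, including the root, all have degree 3. Let $p(x,y)=\frac13$ for neighbors, and let each leaf hold with probability $\frac23$. This matrix is symmetric, and $r=1+3(2^D-1)=3\cdot2^D-2$. Start at the root and take $h\le D$. The distance to the root increases by 1 with probability at least $\frac23$ at every step before time $h$, and otherwise decreases by 1, so $E|X_h|\ge h/3$. Now condition on $X_0$ and $X_h$. Every path from the root to $X_h$ passes through every vertex of the geodesic between them. So on average at least $h/3$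 states have $\theta_0(x)=1$, and a positive fraction of the time in this window goes to first visits of such states.

In this example a larger mesh helps. A geodesic has at most $2D+1$ vertices, and $D\le\log_2r$; hence when $h$ is much larger than $\log r$, the vertices on the geodesic can account for only a negligible fraction of a window as discoveries. There is also a quantity that detects the bad scales. For $q\le D$ and $x$ at distance $d$ from the root $\rho$, symmetry gives $p^q(\rho,x)\le2^{-d}$, since the sphere of radius $d$ has at least $2^d$ vertices. So the entropy of $X_q$ is at least $E|X_q|\log2\ge\frac q3\log2$; and it is at most $\log(3\cdot2^q)$, the logarithm of a bound on the size of the ball. As long as bridges are this rigid, the entropy of the position grows by a large amount when time is multiplied by a constant $\ell>3$. This cannot go on, because the entropy on $r$ states never exceeds $\log r$.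

Here, then, is the way around. Fix a threshold and discard from the product all visits whose conditional probability, given the grid, is above $\beta/h$. There are at most $h$ times in a window, so the remaining visits have $\theta_k(x)\le\beta$ automatically. It remains to show that few discoveries are discarded. We do not prove this for a prescribed mesh. We average over the meshes $h=\ell^2,\ell^3,\dots,\ell^M$, with $M$ of order $\log r$ for fixed $\ell$, and over the offset of the grid. A discarded visit has one of two causes: return probabilities that are too large at scale $h$, which the Green function controls; or a likelihood ratio that is too large, which entropy increments control, their sum over the scales being at most $\log r$.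

## 5. Three consequences of reversibility

Let $m\ge0$. We shall use the following.

**(F1)** $\sum_xp^m(x,y)=\sum_x\frac{\pi(y)}{\pi(x)}p^m(y,x)\le\Lambda$.

**(F2)** $\sum_yp^m(x,y)^2=\sum_yp^m(x,y)\frac{\pi(y)}{\pi(x)}p^m(y,x)\le\Lambda\,p^{2m}(x,x)$.

**(F3)** The map $q\mapsto p^{2q}(x,x)$ is nonincreasing on $\{0,1,2,\dots\}$.

The first two are displayed with their proofs. For (F3), let $D$ be the diagonal matrix with entries $\pi(x)$. Reversibility says that $D^{1/2}PD^{-1/2}$ is symmetric. Let $\psi_l$ be an orthonormal basis of eigenvectors with eigenvalues $\lambda_l$. The matrix has the same eigenvalues as the stochastic matrix $P$, so $|\lambda_l|\le1$; and it has the same powers on the diagonal, so $p^{2q}(x,x)=\sum_l\lambda_l^{2q}\psi_l(x)^2$, which is nonincreasing in $q$.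

For $\Lambda=1$, (F1) holds for every doubly stochastic matrix, but (F2) does not. For the cyclic shift with $0<2m<r$ the left side of (F2) is 1 and the right side is 0.

## 6. Mid times, typical visits, and the first decomposition

**Parameters.** We take integers $\ell\ge2$, $M\ge2$ and reals $B\ge1$, $c>0$, $\gamma\in(0,1)$ with
$$\beta:=e^c\sqrt\gamma\le\tfrac12.$$
Put $N=\ell^M$ and let $n\ge N$. We let the chain run forever; the quantities $C_n(S)$ and $L_n(S)$ only concern times before $n$. A time $t$ is a *discovery* if $X_t\notin\{X_0,\dots,X_{t-1}\}$.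

**Step 1: the grid.** This step sets up the windows and counts the times we lose. Fix $i\in\{2,\dots,M\}$, $h=\ell^i$, and an offset $o\in\{0,\dots,h-1\}$. Let $s_k=o+kh$ and let $K$ be the number of $k\ge0$ with $s_k<n$. Since $o<h\le N\le n$,
$$1\le K\le\frac nh+1\le\frac{2n}h.$$
Let $J=\{h/\ell,h/\ell+1,\dots,h-h/\ell\}$ and $J_k=\{j\in J:s_k+j<n\}$. The times $s_k+j$ with $0\le k<K$ and $j\in J_k$ are called *mid* times. They are the times before $n$ that are at distance at least $h/\ell$ from both ends of their window. A time $t<n$ that is not mid is either smaller than $o$, which gives at most $h$ times, or of the form $s_k+j$ with $0\le k<K$ and $0\le j<h/\ell$ or $h-h/\ell<j<h$, which gives fewer than $2h/\ell$ times per window. In total there are at most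
$$h+K\cdot\frac{2h}\ell\le h+\frac{2n}\ell+\frac{2h}\ell\le\frac{2n}\ell+2h$$
times $t<n$ that are not mid.

**Step 2: typical times.** This step defines the threshold announced in Section 4. For $p^h(z,z')>0$ and $0\le j\le h$ let
$$a_j(x|z,z')=\frac{p^j(z,x)\,p^{h-j}(x,z')}{p^h(z,z')}.$$
This is the conditional probability that $X_{s+j}=x$ given $X_s=z$ and $X_{s+h}=z'$. A mid time $t=s_k+j$ is *typical* if
$$a_j(X_t|X_{s_k},X_{s_{k+1}})\le\beta/h.$$
For $P\equiv1/r$ and $0<j<h$ we have $a_j\equiv1/r$, so all mid times are typical when $h\le\beta r$. For $P=I$ the relevant $a_j$ is 1, and no mid time is typical.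

**Step 3: the decomposition.** This step separates the part of $C_n(S)$ that the product argument can handle. Let $\mathcal V$ be the set of states visited at typical mid times, and let $A_{i,o}$ be the number of mid discoveries that are not typical. Every state in $\{X_0,\dots,X_{n-1}\}\cap S$ has a discovery time $t<n$. If $t$ is not mid, it is one of the times counted in Step 1. If $t$ is mid and typical, the state is in $\mathcal V\cap S$. Otherwise $t$ is counted by $A_{i,o}$. Hence
$$C_n(S)\le|\mathcal V\cap S|+\frac{2n}\ell+2h+A_{i,o}.\tag{2}$$

## 7. Typical visits stay below the curve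

In this section $i$ and $o$ are fixed, and we prove
$$E\big[(|\mathcal V\cap S|-f_S(L_n(S))-2\beta n)^+\big]\le3\sqrt{nh}.\tag{3}$$

**Step 1: conditional independence of the bridges.** This step justifies the product formula. Let $\mathcal G=\sigma(X_{s_0},\dots,X_{s_K})$ and let $\xi_k=(X_{s_k},\dots,X_{s_{k+1}})$ for $0\le k<K$. The probability of a given path from time $s_0$ to time $s_K$ is the probability of its initial point times the product of its one-step transition probabilities, and this splits into one factor per window. The probability of the grid values $z_0,\dots,z_K$ is $P(X_{s_0}=z_0)\prod_kp^h(z_k,z_{k+1})$. Dividing, the conditional law of the path is a product over $k$ of bridge laws. So given $\mathcal G$ the segments $\xi_k$ are independent, and $X_{s_k+j}=x$ has conditional probability $a_j(x|X_{s_k},X_{s_{k+1}})$.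

**Step 2: small conditional visit probabilities.** This step checks that the threshold does its work. Let $\theta_k(x)$ be the conditional probability, given $\mathcal G$, that $x$ is visited at a typical mid time of window $k$. This event is the union over $j\in J_k$ of the events $X_{s_k+j}=x$ for those $j$ with $a_j(x|X_{s_k},X_{s_{k+1}})\le\beta/h$, and the latter condition is determined by $\mathcal G$. Therefore
$$\theta_k(x)\le\sum_{j\in J_k}a_j(x|X_{s_k},X_{s_{k+1}})\,\mathbf 1\{a_j(x|X_{s_k},X_{s_{k+1}})\le\beta/h\}\le\beta,$$
because $|J_k|\le|J|=h-2h/\ell+1\le h$. Let $L'$ be the number of mid times $t$ with $X_t\in S$, and let $Y=E[L'|\mathcal G]$. Then $Y=\sum_k\sum_{j\in J_k}\sum_{x\in S}a_j(x|X_{s_k},X_{s_{k+1}})$, and the previous display gives $\sum_k\sum_{x\in S}\theta_k(x)\le Y\le n$.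

**Step 3: AM–GM.** This step bounds the conditional mean of $|\mathcal V\cap S|$. Whether a mid time of window $k$ is typical is, given $\mathcal G$, a function of $\xi_k$. So by Step 1 the conditional probability that $x\notin\mathcal V$ is $\prod_k(1-\theta_k(x))$. On $[0,\beta]$ we have $\log(1-\theta)\ge-\theta/(1-\theta)\ge-\theta/(1-\beta)$. With AM–GM,
$$E\big[|S\setminus\mathcal V|\,\big|\,\mathcal G\big]=\sum_{x\in S}\prod_k(1-\theta_k(x))\ge|S|\exp\Big(\frac1{|S|}\sum_{x\in S}\sum_k\log(1-\theta_k(x))\Big)\ge|S|\exp\Big(-\frac{Y}{(1-\beta)|S|}\Big).$$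
Passing to the complement, and using that $f_S$ is 1-Lipschitz with $\frac Y{1-\beta}-Y=\frac{\beta Y}{1-\beta}\le2\beta n$,
$$E\big[|\mathcal V\cap S|\,\big|\,\mathcal G\big]\le f_S\big(Y/(1-\beta)\big)\le f_S(Y)+2\beta n.\tag{4}$$

**Step 4: concentration.** This step passes from conditional means to the random variables. Given $\mathcal G$, both $|\mathcal V\cap S|$ and $L'$ are functions of the independent $\xi_0,\dots,\xi_{K-1}$. If one $\xi_k$ is changed, each of them changes by at most $h$: window $k$ contributes at most $|J_k|\le h$ states to $\mathcal V$, and at most $h$ to $L'$. Let $F$ be either of the two. The Doob increment $E[F|\mathcal G,\xi_0,\dots,\xi_k]-E[F|\mathcal G,\xi_0,\dots,\xi_{k-1}]$ is an average of differences of values of $F$ that differ in $\xi_k$ only, so it is at most $h$ in absolute value. The increments are orthogonal given $\mathcal G$, so the conditional variance of $F$ is at most $Kh^2$.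

Since $f_S$ is increasing and 1-Lipschitz and $L'\le L_n(S)$,
$$f_S(Y)\le f_S(L')+(Y-L')^+\le f_S(L_n(S))+(Y-L')^+.$$
Combining this with (4),
$$(|\mathcal V\cap S|-f_S(L_n(S))-2\beta n)^+\le\big(|\mathcal V\cap S|-E[|\mathcal V\cap S|\,|\,\mathcal G]\big)^++(Y-L')^+.$$
Each term on the right has mean at most the square root of the variance bound, $h\sqrt K$. So the left side has mean at most $2h\sqrt K\le2\sqrt{2nh}\le3\sqrt{nh}$, which is (3).

## 8. Atypical discoveries are few on an average scale

**Proposition 1.** The average of $EA_{i,o}$ over $i$ uniform in $\{2,\dots,M\}$ and, given $i$, over $o$ uniform in $\{0,\dots,\ell^i-1\}$, is at most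
$$n\Big\{\frac{1+N/n}B+\frac{2\ell B}{\gamma(M-1)}+\Lambda\sqrt\gamma+\frac1c\Big(\frac{\log r}{M-1}+2\log(2\Lambda)\Big)\Big\}.\tag{5}$$

**Step 1: four classes.** This step splits the event of being atypical into causes that can be treated one at a time. Let $t=s_k+j$ be an atypical mid discovery, $x=X_t$, and $m=h-j$, so that $m\ge h/\ell$ and $t+m=s_{k+1}$. Put
$$R=R_{k,j}=\frac{p^j(X_{s_k},X_{s_k+j})}{p^h(X_{s_k},X_{s_k+h})},$$
which is almost surely in $(0,\infty)$, since the chain has just made both transitions. By the definition of $a_j$,
$$a_j(X_t|X_{s_k},X_{s_{k+1}})=R\,p^m(X_t,X_{t+m})>\frac\beta h=\frac{e^c\sqrt\gamma}h.$$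
So $R>e^c$ or $h\,p^m(X_t,X_{t+m})>\sqrt\gamma$. Let $g(x)=\sum_{q=0}^Np^q(x,x)$, the Green function up to time $N$. Then at least one of the following holds:

1. $g(x)>B$;
2. $g(x)\le B$ and $h\,p^{2h/\ell}(x,x)>\gamma$;
3. $h\,p^{2h/\ell}(x,x)\le\gamma$ and $h\,p^m(X_t,X_{t+m})>\sqrt\gamma$;
4. $R>e^c$.

Indeed, if 4 fails then $h\,p^m(X_t,X_{t+m})>\sqrt\gamma$; if moreover 1 fails, then 2 or 3 holds according to the size of $h\,p^{2h/\ell}(x,x)$.

**Step 2: class 1, states that are revisited often.** A state with large $g$ uses up many times once it is discovered, so there cannot be many. Let $T_x$ be the time of discovery of $x$. By the strong Markov property at $T_x$, the expected number of visits to $x$ during $[T_x,T_x+N]$, given $T_x<n$, is $g(x)$. Sum over the states $x$ with $g(x)>B$ and $T_x<n$: visits to different states occupy different times, all in $[0,n-1+N]$. So $B$ times the expected number of discoveries before $n$ of states with $g>B$ is at most $n+N$. For every $(i,o)$ the expected number of class 1 discoveries is therefore at most $(n+N)/B$, which is the first term of (5).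

**Step 3: class 2, large return probability at scale $h$.** Here we show that a state with $g(x)\le B$ is bad on few scales. Note that $2h/\ell=2\ell^{i-1}$. If $\ell^i\,p^{2\ell^{i-1}}(x,x)>\gamma$, then by (F3) all $p^{2q}(x,x)$ with $q\le\ell^{i-1}$ exceed $\gamma/\ell^i$, and since $\ell^{i-1}-\ell^{i-2}\ge\ell^{i-1}/2$,
$$\sum_{\ell^{i-2}<q\le\ell^{i-1}}p^{2q}(x,x)\ge\frac{\ell^{i-1}}2\cdot\frac\gamma{\ell^i}=\frac\gamma{2\ell}.$$
The blocks of $q$ for different $i$ are disjoint, and $2q\le2\ell^{M-1}\le N$, so all these sums are parts of $g(x)\le B$. Hence the number of such $i\in\{2,\dots,M\}$ is at most $2\ell B/\gamma$. There are at most $n$ discoveries before time $n$. So on every path, whatever offset is chosen for each $i$, the class 2 counts summed over $i$ are at most $2\ell Bn/\gamma$. Averaging over the $M-1$ scales gives the second term of (5).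

**Step 4: class 3, an unlikely large forward probability.** This is where (F2) enters. Fix $i,o$ and a mid time $t$; then $m$ is fixed too. The event that $t$ is a discovery with $h\,p^{2h/\ell}(X_t,X_t)\le\gamma$ belongs to $\mathcal F_t=\sigma(X_0,\dots,X_t)$. On it, by (F2), and by (F3) with $m\ge h/\ell$,
$$E[h\,p^m(X_t,X_{t+m})|\mathcal F_t]=h\sum_yp^m(X_t,y)^2\le\Lambda h\,p^{2m}(X_t,X_t)\le\Lambda h\,p^{2h/\ell}(X_t,X_t)\le\Lambda\gamma.$$
By Markov's inequality the conditional probability that $h\,p^m(X_t,X_{t+m})>\sqrt\gamma$ is at most $\Lambda\sqrt\gamma$. Summing over the mid times $t<n$ gives at most $\Lambda\sqrt\gamma\,n$, for every $(i,o)$. This is the third term of (5).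

For the cyclic shift with $2\le h\le N<r$ this is the step that breaks: there $R=1$, $g\equiv1$ and $p^{2h/\ell}(x,x)=0$ (since $0<2h/\ell\le h<r$), while $h\,p^m(X_t,X_{t+m})=h$.

**Step 5: class 4, the likelihood ratio and entropy.** This step turns $P(R>e^c)$ into an entropy increment. Let
$$e_q(s)=-E\log p^q(X_s,X_{s+q}).$$
Given $X_s=z$, the conditional expectation is the Shannon entropy of the law $p^q(z,\cdot)$ on $r$ points, so $0\le e_q(s)\le\log r$. For $0\le q\le q'$ let $R'=p^q(X_s,X_{s+q})/p^{q'}(X_s,X_{s+q'})$. Writing out the joint law of $(X_{s+q},X_{s+q'})$, the factor $p^q(z,x)$ cancels, and (F1) gives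
$$E[1/R'\,|\,X_s=z]=\sum_{x:\,p^q(z,x)>0}\ \sum_{z'}p^{q'-q}(x,z')\,p^{q'}(z,z')\le\Lambda\sum_{z'}p^{q'}(z,z')=\Lambda.\tag{6}$$
By Jensen,
$$e_q(s)-e_{q'}(s)=E\log(1/R')\le\log\Lambda\qquad(0\le q\le q').\tag{7}$$
So entropy is nondecreasing in time up to $\log\Lambda$.

Now take $q=j\in J$, $q'=h$ and $s=s_k$, so that $R'=R=R_{k,j}$. The negative part of $\log R$ is controlled by (6) and Jensen:
$$E(\log R)^-=E\log\max(1,1/R)\le\log E\max(1,1/R)\le\log(1+\Lambda).$$
The mean is an entropy difference. Since $j\ge h/\ell$, (7) with $q=h/\ell$, $q'=j$ gives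
$$E\log R=e_h(s)-e_j(s)\le e_h(s)-e_{h/\ell}(s)+\log\Lambda.$$
With $\Delta_i(s)=e_{\ell^i}(s)-e_{\ell^{i-1}}(s)$, adding the two displays and using $\Lambda(1+\Lambda)\le(2\Lambda)^2$,
$$P(R_{k,j}>e^c)\le\frac{E(\log R)^+}c=\frac{E\log R+E(\log R)^-}c\le\frac{\Delta_i(s_k)+2\log(2\Lambda)}c.$$

**Step 6: averaging over offsets and scales.** The increments $\Delta_i(s)$ telescope in $i$ for a fixed $s$, but grids of different meshes have different points. Averaging over the offset removes this difficulty. The bound just obtained is nonnegative, so summing over the at most $h$ values of $j$ and over $k$ shows that the expected class 4 count is at most $\frac hc\sum_{k<K}(\Delta_i(s_k)+2\log(2\Lambda))$. Each $s\in\{0,\dots,n-1\}$ equals $o+kh$ for exactly one pair $(o,k)$. So the average over the $h$ values of $o$ is at most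
$$\frac1c\sum_{s<n}\big(\Delta_i(s)+2\log(2\Lambda)\big).$$
Finally $\sum_{i=2}^M\Delta_i(s)=e_{\ell^M}(s)-e_\ell(s)\le\log r$ for each $s$. Averaging over the $M-1$ values of $i$ gives the last term of (5), and Proposition 1 is proved. $\square$

**Step 7: fixing the grid.** Some deterministic pair $(i,o)$, which depends on the chain and the initial law, has $EA_{i,o}$ at most the average, hence at most (5). Use this pair in (2) and (3), with $h\le\ell^M=N\le n$, so that $(1+N/n)/B\le2/B$:
$$E\big[(C_n(S)-f_S(L_n(S)))^+\big]\le n\Big\{\frac2\ell+2\beta+\frac2B+\frac{2\ell B}{\gamma(M-1)}+\Lambda\sqrt\gamma+\frac{\frac{\log r}{M-1}+2\log(2\Lambda)}c\Big\}+2\ell^M+3\sqrt{n\ell^M}.\tag{8}$$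

## 9. Choice of the parameters and proof of Theorem A

If $n<\kappa r$, then $C_n(S)\le n<\kappa r$ and the bound of Theorem A holds. So let $n\ge\kappa r$. The only delicate term in (8) is the fourth: $\gamma$ must be as small as $e^{-2c}$, and $M$, which is of order $\log r/\log\ell$, must beat $1/\gamma$. This is the origin of the double logarithm.

**Step 1: the choice.** We take
$$\ell=\lceil1/\kappa\rceil\in[2,2/\kappa],\quad B=\frac1\kappa,\quad c=\frac{6\log\ell+2\log(2\Lambda)}\kappa,\quad\gamma=\kappa^2e^{-2c},\quad M=\Big\lfloor\frac{\log r}{2\log\ell}\Big\rfloor.$$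
Then $\beta=e^c\sqrt\gamma=\kappa\le\frac12$.

**Step 2: admissibility.** This step checks $M\ge2$ and $n\ge N$, and records three inequalities. Since $20/\kappa\ge40$ and $2\Lambda/\kappa\ge2/\kappa\ge4$, the hypothesis gives
$$\log r\ge(2\Lambda/\kappa)^{20/\kappa}\ge(2/\kappa)^{40}.$$
In particular $\log r\ge16\cdot(2/\kappa)\ge16\log(2/\kappa)$. As $\log\ell\le\log(2/\kappa)$, this yields $\log r\ge4\log\ell$ and so $M\ge2$; and it yields $r^{1/4}\ge\kappa^{-4}$. Next, $\ell^M\le\sqrt r$, and $\sqrt r\ge\kappa^{-8}\ge\kappa^{-1}$ gives $\sqrt r\le\kappa r$. So $N=\ell^M\le\sqrt r\le\kappa r\le n$. Finally $\log r<2(M+1)\log\ell$, and $M+1\le3(M-1)$ for $M\ge2$, so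
$$\frac{\log r}{M-1}\le6\log\ell.$$

**Step 3: the terms in the braces of (8).** The first three are $2/\ell\le2\kappa$, $2\beta=2\kappa$ and $2/B=2\kappa$. The fifth is $\Lambda\sqrt\gamma=\Lambda\kappa e^{-c}\le\kappa$, since $c\ge\log\Lambda$. The sixth is at most $\frac{6\log\ell+2\log(2\Lambda)}c=\kappa$.

For the fourth, $\ell\le2/\kappa$ gives
$$\frac{2\ell B}{\gamma(M-1)}\le\frac{4\kappa^{-4}e^{2c}}{M-1},$$
which is at most $\kappa$ provided $M-1\ge4\kappa^{-5}e^{2c}$. Now $\log\ell\le\log\frac2\kappa\le\log\frac{2\Lambda}\kappa$ and $\log(2\Lambda)\le\log\frac{2\Lambda}\kappa$, so $c\le\frac8\kappa\log\frac{2\Lambda}\kappa$ and $e^{2c}\le\exp(\frac{16}\kappa\log\frac{2\Lambda}\kappa)$. Also $4\kappa^{-5}\le(2/\kappa)^5\le\exp(\frac3\kappa\log\frac{2\Lambda}\kappa)$, because $3/\kappa\ge6\ge5$. So it suffices that $M-1\ge\exp(\frac{19}\kappa\log\frac{2\Lambda}\kappa)$. By Step 2 and the hypothesis,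
$$M-1\ge\frac{\log r}{6\log\ell}\ge\frac{\exp\big(\frac{20}\kappa\log\frac{2\Lambda}\kappa\big)}{6\log\ell},$$
and $6\log\ell\le6\log\frac2\kappa\le(2/\kappa)^2\le\exp(\frac1\kappa\log\frac{2\Lambda}\kappa)$. Here the middle inequality is $6y\le e^{2y}$ at $y=\log\frac2\kappa\ge\log4$; it holds at $y=\log4$, where $6\log4<9<16$, and the right side grows faster from there on. The last inequality uses $1/\kappa\ge2$. So the fourth term is at most $\kappa$.

The braces total at most $2\kappa+2\kappa+2\kappa+\kappa+\kappa+\kappa=9\kappa$.

**Step 4: the remaining terms.** From $\ell^M\le\sqrt r$, $n\ge\kappa r$ and $r^{-1/4}\le\kappa^4$,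
$$2\ell^M+3\sqrt{n\ell^M}\le2\sqrt r+3\sqrt n\,r^{1/4}\le n\big(2\kappa^{-1}r^{-1/2}+3\kappa^{-1/2}r^{-1/4}\big)\le n(2\kappa^7+3\kappa^{7/2})\le\kappa n.$$
The last inequality says $2\kappa^6+3\kappa^{5/2}\le1$; the left side is increasing in $\kappa$ and is below $0.6$ at $\kappa=\frac12$. The total in (8) is at most $10\kappa n\le10\kappa\max(n,r)$. $\blacksquare$

## 10. From one time to all times: proof of Theorem B

Theorem A concerns one $n$. Both $C_i$ and $f(i)$ are nondecreasing in $i$, and $f$ is 1-Lipschitz, so control on a coarse set of times suffices.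

**Step 1: a coarse set of times.** Let $\eta=\sqrt\kappa$, $A=\log(1/\eta)=\frac12\log\frac1\kappa$, $Q=\lceil A/\eta\rceil\le(A+1)/\eta$, and $n_q=\lceil q\eta r\rceil$ for $0\le q\le Q$. For $1\le q\le Q$ and $n_{q-1}\le i\le n_q$,
$$C_i-f(i)\le C_{n_q}-f(n_{q-1})\le(C_{n_q}-f(n_q))+(n_q-n_{q-1})\le(C_{n_q}-f(n_q))^++\eta r+1.$$

**Step 2: late times.** For $i\ge n_Q\ge Ar$ we have $C_i-f(i)\le r-f(i)=re^{-i/r}\le re^{-A}=\eta r$.

**Step 3: summation.** We bound the maximum over $q$ by the sum and apply Theorem A with $S=$ all states. Here $Q\eta\le A+1$, so $n_q\le(A+1)r+1$ and $\max(n_q,r)\le(A+3)r$. This gives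
$$E\sup_{i\ge1}(C_i-f(i))^+\le\sum_{q=1}^Q10\kappa(A+3)r+2\eta r+1\le10\sqrt\kappa\,(A+3)^2r+2\sqrt\kappa\,r+1,$$
since $Q\kappa\le(A+1)\sqrt\kappa$. By Step 2 of Section 9, $r\ge r^{1/4}\ge\kappa^{-4}\ge\kappa^{-1/2}$, so $1\le\sqrt\kappa\,r$. The last two terms are together at most $3\sqrt\kappa\,r\le2\sqrt\kappa(A+3)^2r$, and the whole is at most $12\sqrt\kappa(A+3)^2r$.

**Step 4: the rate.** Fix $\Lambda$ and take $\kappa=(\log\log r)^{-4/5}$. For large $r$ we have $\kappa\le\frac12$, and the hypothesis reads $(\log\log r)^{1/5}\ge20\log\big(2\Lambda(\log\log r)^{4/5}\big)$, which holds for large $r$. The bound divided by $r$ is then of order $(\log\log r)^{-2/5}(\log\log\log r)^2$, which is $O((\log\log r)^{-1/3})$ because $\frac25>\frac13$. It is uniform over the chains and initial laws. $\blacksquare$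

## 11. From an additive to a relative bound: proof of Theorem C

Theorem B bounds the excess of $C_i$ over $f(i)$ by a small multiple of $r$. Conjecture 14 asks for a relative bound at all $i$, including small $i$, where $f(i)$ itself is small. For small $i$ the trivial bound $C_i\le i$ is enough.

**Step 1: $i\le\varepsilon r$.** Let $0<\varepsilon\le1$ and $i\ge1$ (for $i=0$ both sides are 0). For $y=i/r\le\varepsilon$ we use $1-e^{-y}\ge y-y^2/2$:
$$(1+\varepsilon)f(i)\ge(1+\varepsilon)\big(1-\tfrac\varepsilon2\big)i\ge i\ge C_i,$$
since $(1+\varepsilon)(1-\frac\varepsilon2)=1+\frac\varepsilon2(1-\varepsilon)\ge1$. So $C_i>(1+\varepsilon)f(i)$ cannot occur for such $i$.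

**Step 2: $i>\varepsilon r$.** If $C_i>(1+\varepsilon)f(i)$ for such an $i$, then
$$C_i-f(i)>\varepsilon f(i)\ge\varepsilon r(1-e^{-\varepsilon})\ge\varepsilon r\Big(\varepsilon-\frac{\varepsilon^2}2\Big)\ge\frac{\varepsilon^2r}2.$$

**Step 3: Markov's inequality.** By Steps 1 and 2 the event in Conjecture 14 is contained in $\{\sup_i(C_i-f(i))^+>\varepsilon^2r/2\}$. Hence its probability is at most $\frac2{\varepsilon^2}\cdot\frac1rE[\sup_i(C_i-f(i))^+]$. Theorem B with $\Lambda=1$, which is uniform over symmetric chains and initial states, gives $b(\varepsilon,r)=O(\varepsilon^{-2}(\log\log r)^{-1/3})\to0$ for $0<\varepsilon\le1$. For $\varepsilon>1$ use $b(\varepsilon,r)\le b(1,r)$. With a general fixed $\Lambda$ in place of $1$, the same three steps give the statement for reversible chains with $\max\pi/\min\pi\le\Lambda$. This proves Theorem C, and with it Conjecture 14. $\blacksquare$
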